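\title{Essential self-adjointness of $\Delta+\nabla\log\varrho\cdot\nabla$ under a local $L^4$ condition}

\begin{abstract}
Let $\varrho\ge 0$ be a function on $\mathbb{R}^d$ with $\sqrt{\varrho}\in W^{1,2}_{\rm loc}$ and let $b=\nabla\varrho/\varrho$. We prove that $L=\Delta+b\cdot\nabla$ is essentially self-adjoint on $C_0^\infty(\mathbb{R}^d)\subset L^2(\varrho\,dx)$ as soon as $b\in L^4_{\rm loc}(\varrho\,dx)$, with no further condition on $\varrho$. The core of the proof is a local regularity theorem: square-integrable weak solutions of the adjoint equation have locally finite weighted energy. It also yields a Liouville property with exponential weights and the density of $(\lambda-L)(C_0^\infty)$ in $L^p(\varrho\,dx)$ for $1<p\le 2$. The weights $|x_1|^\gamma$ show that the exponent $4$ cannot be lowered.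
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge 1$, and let $W^{1,p}_{\rm loc}(\mathbb{R}^d)$ be the class of functions that belong to $L^p_{\rm loc}$ together with their first-order weak derivatives. Throughout the paper $\varrho$ is a function on $\mathbb{R}^d$ with
\begin{equation}\label{eq:standing}
\varrho\ge 0,\qquad \varrho\not\equiv 0,\qquad \sqrt{\varrho}\in W^{1,2}_{\rm loc}(\mathbb{R}^d).
\end{equation}
Mollifying $\sqrt{\varrho}$ and squaring shows that $\varrho\in W^{1,1}_{\rm loc}$ and $\nabla\varrho=2\sqrt{\varrho}\,\nabla\sqrt{\varrho}$. Put $b=\nabla\varrho/\varrho$ on $\{\varrho>0\}$ and $b=0$ on $\{\varrho=0\}$. Then $\nabla\varrho=b\varrho$ and $|b|^2\varrho\le 4|\nabla\sqrt{\varrho}|^2$ almost everywhere, so $b\in L^2_{\rm loc}(\varrho\,dx)$. We study the operator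
\[
Lg=\Delta g+b\cdot\nabla g,\qquad g\in C_0^\infty(\mathbb{R}^d),
\]
in the Hilbert space $L^2(\varrho\,dx)$. It maps $C_0^\infty$ into $L^2(\varrho\,dx)$ because $b\in L^2_{\rm loc}(\varrho\,dx)$. Formally $Lg=\varrho^{-1}\operatorname{div}(\varrho\nabla g)$, and integration by parts gives
\begin{equation}\label{eq:symmetry}
\int h\,Lg\,\varrho\,dx=-\int\nabla h\cdot\nabla g\,\varrho\,dx,\qquad g,h\in C_0^\infty(\mathbb{R}^d).
\end{equation}
Thus $L$ is symmetric and nonpositive. It is called \emph{essentially self-adjoint} if its closure is self-adjoint; equivalently, if it has exactly one self-adjoint extension. In that case the action of $L$ on test functions determines the self-adjoint operator, and no boundary condition has to be chosen, either at infinity or on the set where $\varrho$ degenerates and $b$ blows up.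

Two sufficient conditions are recorded in \cite{source}.
\begin{enumerate}
\item[(a)] $b\in L^4_{\rm loc}(\varrho\,dx)$, and for every ball $B_0$ there is $\varepsilon>0$ with
\[
\sup_{B\subset B_0}\Big(|B|^{-1}\int_B\varrho^{1+\varepsilon}\,dx\Big)\Big(|B|^{-1}\int_B\varrho^{-1-\varepsilon}\,dx\Big)<\infty,
\]
where the supremum is over all balls $B\subset B_0$ and $|B|$ is the volume of $B$.
\item[(b)] $b\in L^4(\mathbb{R}^d,\varrho\,dx)$.
\end{enumerate}
The question, posed in \cite{source}, is whether the common part of (a) and (b), the condition $b\in L^4_{\rm loc}(\varrho\,dx)$, is sufficient by itself. The answer is yes.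

\begin{theorem}\label{thm:esa}
Assume \eqref{eq:standing}. If $b\in L^4_{\rm loc}(\varrho\,dx)$, then $L$ is essentially self-adjoint on $C_0^\infty(\mathbb{R}^d)\subset L^2(\varrho\,dx)$.
\end{theorem}

Let $W^{1,2}(\varrho)$ be the completion of $C_0^\infty(\mathbb{R}^d)$ in the norm $(\|g\|^2_{L^2(\varrho\,dx)}+\|\nabla g\|^2_{L^2(\varrho\,dx)})^{1/2}$; by Section~\ref{sec:weighted} it is a subspace of $L^2(\varrho\,dx)$.

\begin{theorem}\label{thm:comp}
Assume \eqref{eq:standing} and $b\in L^4_{\rm loc}(\varrho\,dx)$.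
\begin{enumerate}
\item[(i)] \emph{(Local regularity.)} Let $f,k\in L^2_{\rm loc}(\varrho\,dx)$ be real functions with
\begin{equation}\label{eq:adjoint}
\int f\,Lg\,\varrho\,dx=\int kg\,\varrho\,dx\qquad\text{for all } g\in C_0^\infty(\mathbb{R}^d).
\end{equation}
Then $\zeta f\in W^{1,2}(\varrho)$ for all $\zeta\in C_0^\infty(\mathbb{R}^d)$.
\item[(ii)] \emph{(Liouville property.)} If $\lambda>0$, $0\le\kappa<\sqrt{\lambda}$, $f\in L^2(e^{-2\kappa|x|}\varrho\,dx)$ and $\int f\,(L-\lambda)g\,\varrho\,dx=0$ for all $g\in C_0^\infty(\mathbb{R}^d)$, then $f=0$. The constant $\sqrt{\lambda}$ cannot be replaced by a larger one.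
\item[(iii)] \emph{($L^p$-uniqueness.)} For all $p\in(1,2]$ and $\lambda>0$, the set $(\lambda-L)(C_0^\infty)$ is dense in $L^p(\varrho\,dx)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $d\ge 1$ and $q\in[1,4)$ there is $\varrho$ satisfying \eqref{eq:standing} and $\nabla\varrho/\varrho\in L^q_{\rm loc}(\varrho\,dx)$ such that $L$ is not essentially self-adjoint on $C_0^\infty(\mathbb{R}^d)$.
\end{theorem}

The proofs use neither (a) nor (b).

\subsection*{What to expect}
Essential self-adjointness follows once the only $f\in L^2(\varrho\,dx)$ that solves \eqref{eq:adjoint} with $k=f$ is $f=0$. A nonzero solution could come from infinity or from the singularities of $b$.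

Infinity is harmless if one may use $g=\zeta^2f$ as a test function. The result is $\int\zeta^2f^2\varrho\,dx\le\int|\nabla\zeta|^2f^2\varrho\,dx$, and for a cutoff $\zeta$ at scale $R$ the right side is $O(R^{-2})$, however $\varrho$ and $b$ behave at infinity. What remains is whether $\zeta^2f$ is an admissible test function. This is a local question, so a local hypothesis should decide it.

To see which hypothesis, take $\varrho=|x_1|^\gamma$. Then $|\nabla\sqrt{\varrho}|^2=\frac{\gamma^2}{4}|x_1|^{\gamma-2}$, so \eqref{eq:standing} holds for $\gamma>1$. Further, $b=(\gamma/x_1,0,\dots,0)$ and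
\begin{equation}\label{eq:modelq}
|b|^q\varrho=\gamma^q|x_1|^{\gamma-q}\in L^1_{\rm loc}\iff \gamma>q-1 .
\end{equation}
On each side of the hyperplane $x_1=0$ the functions of $s=x_1$ annihilated by $L$ solve $(|s|^\gamma u')'=0$ and are spanned by $1$ and $|s|^{1-\gamma}$. The singular solution has infinite energy near $0$, since $|s|^{-2\gamma}|s|^{\gamma}$ is not integrable, and it lies in $L^2_{\rm loc}(\varrho\,dx)$ exactly when $2(1-\gamma)+\gamma>-1$, that is, when $\gamma<3$. By \eqref{eq:modelq}, $b\in L^4_{\rm loc}(\varrho\,dx)$ exactly when $\gamma>3$. The two thresholds meet, and this singles out the exponent $4$. For $\gamma>3$ neither (a) nor (b) applies: $\varrho^{-1-\varepsilon}$ is not integrable near the hyperplane, and $|x_1|^{\gamma-4}$ is not integrable over $\mathbb{R}^d$.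

\subsection*{Plan of the paper}
Section~\ref{sec:weighted} collects the calculus in weighted Sobolev spaces. Section~\ref{sec:model} treats the weights $|x_1|^\gamma$ by hand and proves Theorem~\ref{thm:sharp}. Section~\ref{sec:global} derives Theorem~\ref{thm:esa} and parts (ii), (iii) of Theorem~\ref{thm:comp} from part (i). Section~\ref{sec:local}, the main one, proves part (i).

\section{Weighted Sobolev spaces}\label{sec:weighted}

\subsection*{Conventions and standard facts}
All functions are real. Since $L$ has real coefficients, the statements for complex functions follow by taking real and imaginary parts. We fix $\tau\in C_0^\infty(\mathbb{R}^d)$ with $0\le\tau\le1$ and $\tau=1$ on the unit ball, and put $\tau_R(x)=\tau(x/R)$. Then $\tau_R=1$ on the ball $B_R=\{|x|<R\}$ and $|\nabla\tau_R|\le C_\tau/R$ with $C_\tau=\sup|\nabla\tau|$.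

If $\nu$ is a Borel measure on $\mathbb{R}^d$ that is finite on compact sets and $1\le p<\infty$, then $C_0^\infty$ is dense in $L^p(\nu)$. Hence a function in $L^p(\nu)$, $1<p<\infty$, that is orthogonal to $C_0^\infty$ vanishes $\nu$-a.e.; the same holds for vector fields. In particular $L$ is densely defined. It is also well defined on classes of functions: if $g\in C_0^\infty$ vanishes $\varrho\,dx$-a.e., then $\int h\,Lg\,\varrho\,dx=\int g\,Lh\,\varrho\,dx=0$ for all $h\in C_0^\infty$, so $Lg=0$ in $L^2(\varrho\,dx)$.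

A function $f\in L^2(\varrho\,dx)$ lies in the domain $D(L^*)$ of the adjoint, with $L^*f=k$, if \eqref{eq:adjoint} holds with $k\in L^2(\varrho\,dx)$. If $L$ is essentially self-adjoint, then $L^*=\overline{L}$ is symmetric. In the other direction we use the following criterion \cite[Theorem X.26]{RS}: a densely defined symmetric operator $T$ with $(Tg,g)\ge\|g\|^2$ is essentially self-adjoint if its range is dense. By \eqref{eq:symmetry} it applies to $T=1-L$.

\subsection*{Weights}
We work with $\varrho$ and with a compactly supported modification of it, so we set up the calculus for both at once. A \emph{weight} is a function $\sigma\ge0$ in $W^{1,1}_{\rm loc}(\mathbb{R}^d)$ with $\nabla\sigma=\beta\sigma$ a.e.\ for a vector field $\beta\in L^2_{\rm loc}(\sigma\,dx)$. The function $\varrho$ is a weight with $\beta=b$. For every compactly supported $X\in C^1(\mathbb{R}^d;\mathbb{R}^d)$,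
\begin{equation}\label{eq:ibp}
\int\operatorname{div}X\,\sigma\,dx=-\int X\cdot\beta\,\sigma\,dx .
\end{equation}
For $X\in C_0^\infty$ this is the definition of the weak gradient of $\sigma$. In general one mollifies $X$: the mollifications and their first derivatives converge uniformly, with supports in a fixed compact set, on which $\sigma$ and $\beta\sigma$ are integrable. If $\sigma$ has compact support, \eqref{eq:ibp} holds for all $X\in C^1$, because multiplying $X$ by a cutoff equal to $1$ near $\operatorname{supp}\sigma$ changes neither side. Formula \eqref{eq:symmetry} is \eqref{eq:ibp} with $X=h\nabla g$.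

The gradient is closable in $L^2(\sigma\,dx)$. Indeed, let $u_j\in C_0^\infty$ with $u_j\to0$ and $\nabla u_j\to V$ in $L^2(\sigma\,dx)$. For $X\in C_0^\infty(\mathbb{R}^d;\mathbb{R}^d)$, formula \eqref{eq:ibp} applied to $u_jX$ gives
\[
\int V\cdot X\,\sigma\,dx=\lim_j\int\nabla u_j\cdot X\,\sigma\,dx=-\lim_j\int u_j(\operatorname{div}X+X\cdot\beta)\,\sigma\,dx=0,
\]
since $\operatorname{div}X+X\cdot\beta\in L^2(\sigma\,dx)$. So $V=0$. Therefore the completion $W^{1,2}(\sigma)$ of $C_0^\infty$ is the space of all $u\in L^2(\sigma\,dx)$ for which there are $u_j\in C_0^\infty$ with $u_j\to u$ in $L^2(\sigma\,dx)$ and $(\nabla u_j)$ Cauchy in $L^2(\sigma\,dx)$; the limit $\nabla u=\lim_j\nabla u_j$ depends only on $u$. It is a Hilbert space with inner product $\int(\nabla u\cdot\nabla v+uv)\,\sigma\,dx$.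

\begin{lemma}\label{lem:calculus}
Let $\sigma$ be a weight, $W=W^{1,2}(\sigma)$, and let $\|\cdot\|_2$ be the norm of $L^2(\sigma\,dx)$.
\begin{enumerate}
\item[(a)] Every compactly supported $C^1$ function belongs to $W$, with its classical gradient. If $\sigma$ has compact support, this holds for every $C^1$ function.
\item[(b)] If $\Phi\in C^1(\mathbb{R})$, $\Phi(0)=0$, $\Phi'$ is bounded and $u\in W$, then $\Phi(u)\in W$ and $\nabla\Phi(u)=\Phi'(u)\nabla u$.
\item[(c)] If $\omega\in C_0^\infty$ and $u\in W$, then $\omega u\in W$ and $\nabla(\omega u)=\omega\nabla u+u\nabla\omega$. The map $u\mapsto\omega u$ is continuous on $W$.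
\item[(d)] If $(u_j)$ is bounded in $W$ and $u_j\to u$ $\sigma\,dx$-a.e., then $u\in W$ and $\|\nabla u\|_2\le\liminf_j\|\nabla u_j\|_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The mollifications converge uniformly together with their gradients, and their supports lie in a fixed compact set, which has finite measure. If $\sigma$ has compact support, first multiply by a cutoff equal to $1$ near $\operatorname{supp}\sigma$.

(b) Take $u_j\in C_0^\infty$ with $u_j\to u$ in $W$ and a.e. Since $\Phi(0)=0$, the function $\Phi(u_j)$ is $C^1$ with compact support, so it lies in $W$ by (a). Since $\Phi$ is Lipschitz, $\Phi(u_j)\to\Phi(u)$ in $L^2(\sigma\,dx)$. Finally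
\[
\Phi'(u_j)\nabla u_j-\Phi'(u)\nabla u=\Phi'(u_j)(\nabla u_j-\nabla u)+(\Phi'(u_j)-\Phi'(u))\nabla u\to0
\]
in $L^2(\sigma\,dx)$: the first term because $\Phi'$ is bounded, the second by dominated convergence, $\Phi'$ being bounded and continuous.

(c) If $C_0^\infty\ni u_j\to u$ in $W$, then $\omega u_j\to\omega u$ and $\omega\nabla u_j+u_j\nabla\omega\to\omega\nabla u+u\nabla\omega$ in $L^2(\sigma\,dx)$. The formula shows that $\|\omega u\|_W\le C_\omega\|u\|_W$.

(d) Pass to a subsequence along which $\|\nabla u_j\|_2$ tends to the lower limit $\ell$ and $u_j$ converges weakly to some $w\in W$. By Mazur's theorem there are convex combinations $w_n$ of $\{u_j:j\ge n\}$ with $w_n\to w$ in the norm of $W$, hence a.e.\ along a subsequence. At every point where $u_j\to u$ we also have $w_n\to u$. So $u=w\in W$, and $\|\nabla w\|_2=\lim_n\|\nabla w_n\|_2\le\lim_n\sup_{j\ge n}\|\nabla u_j\|_2=\ell$.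
\end{proof}

\section{The weights $|x_1|^\gamma$}\label{sec:model}

On the line everything can be integrated, and one sees how local regularity holds above the threshold $\gamma=3$ and how symmetry of $L^*$ is lost below it. Write $w(s)=|s|^\gamma$; for $d=1$ and $\varrho=w$ we have $w\,Lg=(wg')'$.

\begin{example}[local regularity for $\gamma>3$]\label{ex:line}
Let $d=1$, $\varrho=w$, $\gamma>3$, and let $f,k\in L^2_{\rm loc}(w\,ds)$ satisfy \eqref{eq:adjoint}. Put $K(s)=\int_0^skw\,dr$. By the Cauchy--Schwarz inequality $|K(s)|\le Cs^{(\gamma+1)/2}$ on $(0,1]$. On $(0,\infty)$ the weight is smooth and positive, and \eqref{eq:adjoint} says that $(wf'-K)'=0$ in the sense of distributions. Hence $f'=(c+K)/w$ for a constant $c$, so $f\in C^1(0,\infty)$. Since $|K|/w\le Cs^{(1-\gamma)/2}$ and $(1-\gamma)/2<-1$, integration from $s$ to $1$ gives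
\[
f(s)=\frac{c}{1-\gamma}\,s^{1-\gamma}+E(s),\qquad E(s)=O\big(s^{(3-\gamma)/2}\big)\quad(s\to0^+).
\]
Here $E^2w=O(s^3)$, so $E\in L^2((0,1),w\,ds)$, whereas $s^{1-\gamma}\notin L^2((0,1),w\,ds)$. The assumption $f\in L^2_{\rm loc}(w\,ds)$ forces $c=0$. Then $f^2w=O(s^3)$ and $f'^2w=K^2/w=O(s)$. The reflection $s\mapsto -s$ gives the same bounds on $(-\infty,0)$. For $\zeta\in C_0^\infty(\mathbb{R})$ the functions $(1-\tau_\varepsilon)\zeta f$ are $C^1$ with compact support, and they are bounded in $W^{1,2}(w)$ as $\varepsilon\to0$, because $\int|\tau_\varepsilon'|^2f^2w\,ds=O(\varepsilon^{-2}\varepsilon^4)$. Lemma~\ref{lem:calculus}(a),(d) gives $\zeta f\in W^{1,2}(w)$.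
\end{example}

For $1<\gamma<3$ the singular solution is square integrable and the flux $c=\lim wf'$ need not vanish. Test functions are continuous across $0$, so the fluxes from the two sides have to agree; this holds for the odd function $\operatorname{sgn}(s)|s|^{1-\gamma}$. The function $\operatorname{sgn}(s)$ has a jump and zero flux. Pairing a nonzero flux with a nonzero jump produces a nonzero boundary term.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Since $q<4$, we can choose $\gamma\in(\max\{1,q-1\},3)$. Let $\varrho(x)=w(x_1)=|x_1|^\gamma$. Then \eqref{eq:standing} holds because $\gamma>1$, and $b\in L^q_{\rm loc}(\varrho\,dx)$ by \eqref{eq:modelq}. Take $\theta\in C_0^\infty([0,\infty))$ with $\theta=1$ near $0$ and put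
\[
P(s)=\operatorname{sgn}(s)|s|^{1-\gamma}\theta(|s|),\qquad Q(s)=\operatorname{sgn}(s)\theta(|s|).
\]
Both lie in $L^2(w\,ds)$; for $P$ this uses $\gamma<3$. For $s\ne0$ let $P^\sharp=w^{-1}(wP')'$ and $Q^\sharp=w^{-1}(wQ')'$. For small $s\neq0$ we have $wP'=1-\gamma$ and $Q'=0$, so $P^\sharp$ and $Q^\sharp$ are bounded with compact support in $\mathbb{R}\setminus\{0\}$.

Let $g\in C_0^\infty(\mathbb{R})$ and let $U$ be $P$ or $Q$. Integrating by parts twice on $(\varepsilon,\infty)$ and on $(-\infty,-\varepsilon)$,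
\[
\int_{|s|>\varepsilon}U\,(wg')'\,ds=\int_{|s|>\varepsilon}U^\sharp g\,w\,ds-\big[Uwg'\big]^{\varepsilon}_{-\varepsilon}+\big[wU'g\big]^{\varepsilon}_{-\varepsilon},
\]
where $[\,\cdot\,]^{\varepsilon}_{-\varepsilon}$ is the value at $\varepsilon$ minus the value at $-\varepsilon$. For $U=P$ and small $\varepsilon$, the first bracket is $O(\varepsilon)$ because $|P|w=|s|$, and the second equals $(1-\gamma)(g(\varepsilon)-g(-\varepsilon))\to0$. For $U=Q$ the first bracket is $O(\varepsilon^\gamma)$ and the second is $0$. The integrand on the left is bounded, since $Pw'=\gamma$ near $0$ and $Qw'$ is bounded. Letting $\varepsilon\to0$,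
\begin{equation}\label{eq:sharp1d}
\int U\,(wg')'\,ds=\int U^\sharp g\,w\,ds,\qquad U\in\{P,Q\}.
\end{equation}

Write $x=(x_1,x')$, let $\Delta'$ be the Laplacian in $x'$, and take $0\ne\omega\in C_0^\infty(\mathbb{R}^{d-1})$. (If $d=1$, omit $\omega$ and $\Delta'$ and read $\|\omega\|^2$ as $1$.) For $g\in C_0^\infty(\mathbb{R}^d)$ we have $\varrho\,Lg=\partial_1(w\,\partial_1g)+w\,\Delta'g$. Multiply by $U(x_1)\omega(x')$ and integrate, using \eqref{eq:sharp1d} for each fixed $x'$ in the first term and integration by parts in $x'$ for each fixed $x_1$ in the second. This shows $U\otimes\omega\in D(L^*)$ and $L^*(U\otimes\omega)=U^\sharp\otimes\omega+U\otimes\Delta'\omega$. In the difference below the $\Delta'$-terms cancel, both being equal to $\int PQw\,ds\int\omega\Delta'\omega\,dx'$. Moreover $(P^\sharp Q-PQ^\sharp)w=J'$ with $J=w(P'Q-PQ')$ on $\mathbb{R}\setminus\{0\}$. The function $J$ is odd, vanishes for large $|s|$, and equals $1-\gamma$ for small $s>0$. Therefore, with $\|\omega\|^2=\int\omega^2dx'$,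
\[
\big(L^*(P\otimes\omega),Q\otimes\omega\big)-\big(P\otimes\omega,L^*(Q\otimes\omega)\big)=2\|\omega\|^2\int_0^\infty J'\,ds=2(\gamma-1)\|\omega\|^2\ne0 .
\]
So $L^*$ is not symmetric, and $L$ is not essentially self-adjoint.
\end{proof}

\section{From local regularity to uniqueness}\label{sec:global}

In this section we assume Theorem~\ref{thm:comp}(i), which is proved in Section~\ref{sec:local} independently of what follows. The hypothesis $b\in L^4_{\rm loc}(\varrho\,dx)$ enters here only through it. First we move one derivative in \eqref{eq:adjoint} onto $f$ and enlarge the class of test functions.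

\begin{lemma}\label{lem:weakform}
Let $f,k$ be as in Theorem~\ref{thm:comp}(i). There is a vector field $\nabla f\in L^2_{\rm loc}(\varrho\,dx)$ such that $\nabla(\zeta f)=\zeta\nabla f+f\nabla\zeta$ for all $\zeta\in C_0^\infty$, and
\begin{equation}\label{eq:weakform}
\int\nabla f\cdot\nabla g\,\varrho\,dx=-\int kg\,\varrho\,dx
\end{equation}
for every $g\in W^{1,2}(\varrho)$ that vanishes outside a compact set.
\end{lemma}

\begin{proof}
For integers $n<m$ and $\omega\in C_0^\infty(B_n)$ we have $\omega\tau_nf=\omega\tau_mf$ and $\tau_nf\nabla\omega=\tau_mf\nabla\omega$. Lemma~\ref{lem:calculus}(c) then gives $\omega\nabla(\tau_nf)=\omega\nabla(\tau_mf)$. So $\nabla f$ is well defined by $\nabla f=\nabla(\tau_nf)$ on $B_n$. If $\operatorname{supp}\zeta\subset B_n$, the product rule applied to $\zeta f=\zeta\cdot(\tau_nf)$ gives the formula for $\nabla(\zeta f)$.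

Let $g\in C_0^\infty(B_n)$ and $C_0^\infty\ni h_j\to\tau_nf$ in $W^{1,2}(\varrho)$. Passing to the limit in \eqref{eq:symmetry} with $h=h_j$ gives $\int fLg\,\varrho\,dx=-\int\nabla f\cdot\nabla g\,\varrho\,dx$, and \eqref{eq:adjoint} turns this into \eqref{eq:weakform}. If $g\in W^{1,2}(\varrho)$ vanishes outside $B_n$, take $C_0^\infty\ni g_j\to g$ in $W^{1,2}(\varrho)$. Then $\tau_ng_j\to\tau_ng=g$ in $W^{1,2}(\varrho)$ by Lemma~\ref{lem:calculus}(c), and all $\tau_ng_j$ are supported in $\operatorname{supp}\tau_n$, where $\nabla f$ and $k$ are square integrable. So \eqref{eq:weakform} passes to the limit.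
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(ii)]
The function $f$ lies in $L^2_{\rm loc}(\varrho\,dx)$ and satisfies \eqref{eq:adjoint} with $k=\lambda f$. For $\zeta\in C_0^\infty$ the function $g=\zeta\cdot(\zeta f)$ is admissible in \eqref{eq:weakform}, with $\nabla g=\zeta^2\nabla f+2\zeta f\nabla\zeta$. Expanding $|\zeta\nabla f+f\nabla\zeta|^2$ gives $|\nabla(\zeta f)|^2=\nabla f\cdot\nabla g+f^2|\nabla\zeta|^2$. Hence
\begin{equation}\label{eq:energy}
\int|\nabla(\zeta f)|^2\varrho\,dx+\lambda\int\zeta^2f^2\varrho\,dx=\int f^2|\nabla\zeta|^2\varrho\,dx .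
\end{equation}
Let $\langle x\rangle=\sqrt{1+|x|^2}$, a smooth substitute for $|x|$ with $|\nabla\langle x\rangle|\le1$, and take $\zeta=e^{-\kappa\langle x\rangle}\tau_R$. Then $|\nabla\zeta|\le(\kappa+C_\tau/R)e^{-\kappa\langle x\rangle}$. The integral $I=\int f^2e^{-2\kappa\langle x\rangle}\varrho\,dx$ is finite because $\langle x\rangle\ge|x|$. Drop the first term in \eqref{eq:energy} and let $R\to\infty$, with dominated convergence on the left: $\lambda I\le\kappa^2I$. Since $\kappa^2<\lambda$, we get $I=0$ and $f=0$.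

For sharpness take $\varrho\equiv1$, so $L=\Delta$, and $f=e^{\sqrt{\lambda}x_1}$. Then $\Delta f=\lambda f$, so $\int f(\Delta-\lambda)g\,dx=0$ for $g\in C_0^\infty$, and $f^2e^{-2\kappa|x|}\le e^{-2(\kappa-\sqrt{\lambda})|x|}$ is integrable for every $\kappa>\sqrt{\lambda}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:esa}]
If $f\in L^2(\varrho\,dx)$ is orthogonal to $(1-L)(C_0^\infty)$, then $f=0$ by Theorem~\ref{thm:comp}(ii) with $\lambda=1$, $\kappa=0$. So $1-L$ has dense range, and the criterion recalled in Section~\ref{sec:weighted} applies.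
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(iii)]
For $g\in C_0^\infty$ the function $(\lambda-L)g\in L^2(\varrho\,dx)$ has compact support, so it lies in $L^p(\varrho\,dx)$ for $p\le2$. Let $q=p/(p-1)\in[2,\infty)$. By the Hahn--Banach theorem it suffices to show that every $f\in L^q(\varrho\,dx)$ with $\int f(L-\lambda)g\,\varrho\,dx=0$ for all $g\in C_0^\infty$ vanishes. Since $q\ge2$, we have $f\in L^2_{\rm loc}(\varrho\,dx)$, and Lemma~\ref{lem:weakform} applies with $k=\lambda f$. This is where $p\le2$ is needed.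

The natural test function is $\zeta^2|f|^{q-2}f$, but $s\mapsto|s|^{q-2}s$ is not Lipschitz for $q>2$. We truncate the factor $|s|^{q-2}$. For $N\ge1$ let
\[
a_N(s)=\Big(\frac{s^2}{1+s^2/N^2}\Big)^{(q-2)/2},\qquad\psi_N(s)=s\,a_N(s),
\]
with $a_N\equiv1$ if $q=2$. Then $0\le a_N\le N^{q-2}$, and $a_N(s)\uparrow|s|^{q-2}$ as $N\to\infty$. For $s\ne0$, logarithmic differentiation gives $sa_N'/a_N=(q-2)(1+s^2/N^2)^{-1}$, so
\[
\psi_N'=a_N\big[1+(q-2)(1+s^2/N^2)^{-1}\big].
\]
The formula holds at $s=0$ too, since $\psi_N'(0)=\lim_{s\to0}a_N(s)=a_N(0)$ and $a_N(0)=0$ when $q>2$. Thus $\psi_N\in C^1$, $\psi_N(0)=0$, and $a_N\le\psi_N'\le(q-1)N^{q-2}$.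

Let $\zeta\in C_0^\infty(B_n)$. By Lemma~\ref{lem:calculus}(b),(c), $g=\zeta^2\psi_N(\tau_nf)=\zeta^2\psi_N(f)$ lies in $W^{1,2}(\varrho)$, with $\nabla g=\zeta^2\psi_N'(f)\nabla f+2\zeta\psi_N(f)\nabla\zeta$. Insert $g$ in \eqref{eq:weakform} and use $\psi_N'\ge a_N$ and $2xy\le x^2+y^2$:
\begin{align*}
\int\zeta^2a_N(f)|\nabla f|^2\varrho\,dx+\lambda\int\zeta^2f^2a_N(f)\varrho\,dx
&\le2\int|\zeta|\,|f|\,a_N(f)\,|\nabla\zeta|\,|\nabla f|\,\varrho\,dx\\
&\le\int\zeta^2a_N(f)|\nabla f|^2\varrho\,dx+\int f^2a_N(f)|\nabla\zeta|^2\varrho\,dx .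
\end{align*}
The common term is finite because $a_N$ is bounded, so it cancels. With $\zeta=\tau_R$ and $f^2a_N(f)\le|f|^q$ we obtain $\lambda\int\tau_R^2f^2a_N(f)\varrho\,dx\le C_\tau^2R^{-2}\int|f|^q\varrho\,dx$. Let $N\to\infty$ and then $R\to\infty$, both by monotone convergence or Fatou's lemma on the left: $\lambda\int|f|^q\varrho\,dx\le0$.
\end{proof}

\section{Local regularity}\label{sec:local}

We prove Theorem~\ref{thm:comp}(i). Fix $f,k$ satisfying \eqref{eq:adjoint} and $\zeta\in C_0^\infty(\mathbb{R}^d)$. Choose $\chi,\eta\in C_0^\infty$ with values in $[0,1]$ such that $\chi=1$ in a neighborhood of $\operatorname{supp}\zeta$ and $\eta=1$ in a neighborhood of $\operatorname{supp}\chi$.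

\subsection{The localized measure and the localized equation}\label{sub:localize}

We know $f$ only through its pairing with the functions $Lg$. We shall take $g=\chi u$, where $u$ nearly solves $u-Lu=h$ for a given $h$. Such $u$ has no compact support, and the estimates for it require integration by parts without boundary terms and a global $L^4$ bound on the logarithmic derivative. Both are obtained by cutting off the weight. Put
\[
\sigma=\eta^4\varrho,\qquad\mu=\sigma\,dx,\qquad\beta=b+4\nabla\eta/\eta\ \text{ on }\{\sigma>0\},\qquad\beta=0\ \text{ on }\{\sigma=0\}.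
\]
The measure $\mu$ is finite, has compact support, and $\mu\le\varrho\,dx$. We have $\nabla\sigma=\eta^4b\varrho+4\eta^3\varrho\nabla\eta=\beta\sigma$ a.e., both sides being $0$ where $\eta\varrho=0$. The power $\eta^4$ is chosen to absorb the denominator in $|\nabla\eta/\eta|^4$: by $(x+y)^4\le8x^4+8y^4$,
\[
|\beta|^4\sigma\le8|b|^4\eta^4\varrho+8\cdot4^4|\nabla\eta|^4\varrho ,
\]
so $\beta\in L^4(\mu)$ and $\sigma$ is a weight. Near $\operatorname{supp}\chi$ we have $\mu=\varrho\,dx$ and $\beta=b$ $\mu$-a.e.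

From now on $\|\cdot\|_p$ is the norm of $L^p(\mu)$, $W=W^{1,2}(\sigma)$ with inner product $(\cdot,\cdot)_W$, and $L_\mu u=\Delta u+\beta\cdot\nabla u$. By Lemma~\ref{lem:calculus}(a), $C^\infty(\mathbb{R}^d)\subset W$. Formula \eqref{eq:ibp} with $X=\varphi\nabla u$ gives, first for $\varphi\in C_0^\infty$ and then by density,
\begin{equation}\label{eq:formop}
(u,\varphi)_W=\int\varphi\,(1-L_\mu)u\,d\mu,\qquad u\in C^\infty(\mathbb{R}^d),\ \varphi\in W.
\end{equation}
For $h\in L^2(\mu)$ let $Gh\in W$ be given by the Riesz representation theorem: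
\begin{equation}\label{eq:G}
(Gh,\varphi)_W=\int h\varphi\,d\mu\qquad\text{for all }\varphi\in W .
\end{equation}
By \eqref{eq:formop}, $Gh$ is the weak solution of $(1-L_\mu)u=h$.

Let
\[
v=\chi f\in L^2(\mu),\qquad F=f\,L\chi=f(\Delta\chi+b\cdot\nabla\chi).
\]
On $\operatorname{supp}\chi$ we have $f\in L^2(\mu)$ and $L\chi\in L^4(\mu)$, so $F\in L^{4/3}(\mu)$ by H\"older's inequality ($\frac12+\frac14=\frac34$). For $u\in C^\infty(\mathbb{R}^d)$ insert $g=\chi u$ in \eqref{eq:adjoint}, use $L(\chi u)=\chi L_\mu u+2\nabla\chi\cdot\nabla u+uL\chi$, and subtract the result from $\int\chi fu\,d\mu$: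
\begin{equation}\label{eq:localized}
\int v\,(1-L_\mu)u\,d\mu=\int\big[2f\nabla\chi\cdot\nabla u+\big(F+\chi(f-k)\big)u\big]\,d\mu .
\end{equation}

We would like to put $u=Gh$ here, so that the left side becomes $\int vh\,d\mu$. There are two difficulties. First, $Gh$ is not smooth, and since $v$ is only in $L^2(\mu)$ we need smooth $u_n$ with $(1-L_\mu)u_n\to h$ in the norm of $L^2(\mu)$; convergence of $u_n$ in $W$ is not enough. Second, $F$ is only in $L^{4/3}(\mu)$, so the term $\int Fu\,d\mu$ is not controlled by $\|u\|_W$ unless $W\subset L^4(\mu)$. That inclusion fails even where $\mu$ is Lebesgue measure if $d>4$, as $|x|^{-d/4}$ shows. Sections~\ref{sub:gradient} and~\ref{sub:resolvent} construct $u_n$ that are in addition uniformly bounded. Sections~\ref{sub:approx}--\ref{sub:end} deal with $F$.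

\subsection{An $L^4$ bound for the gradient}\label{sub:gradient}

Replace $\beta$ by a smooth field $B$ and let $u$ solve $u-\Delta u-B\cdot\nabla u=h$. Then $(1-L_\mu)u=h+(B-\beta)\cdot\nabla u$. The field $B-\beta$ can be made small in $L^4(\mu)$, so the error is small in $L^2(\mu)$ if $\|\nabla u\|_4$ stays bounded. The maximum principle bounds $u$ itself by $M=\sup|h|$, independently of $B$.

For $d=1$ the gradient bound takes three lines. Let $y=\|u'\|_4$. Formula \eqref{eq:ibp} with $X=u\,(u')^3$ and the Cauchy--Schwarz inequality give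
\[
y^4=-\int u\,(u')^2\,\big(3u''+\beta u'\big)\,d\mu\le My^2\big(3\|u''\|_2+\|\beta u'\|_2\big).
\]
By H\"older's inequality $\|\beta u'\|_2\le\|\beta\|_4\,y$, and by the equation $\|u''\|_2\le2M\mu(\mathbb{R})^{1/2}+\|B\|_4\,y$. So $y^2$ is bounded by an affine function of $y$, and $y$ is bounded. For $d\ge2$ the same computation produces the full Hessian, while the equation controls only $\Delta u$. A second integration by parts closes this gap.

\begin{lemma}\label{lem:gradient}
Let $B\in C_0^\infty(\mathbb{R}^d;\mathbb{R}^d)$, $h\in C_0^\infty$, $M=\sup|h|$, and let $u\in C^\infty(\mathbb{R}^d)$ satisfy $|u|\le M$ and $u-\Delta u-B\cdot\nabla u=h$. Then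
\[
\|\nabla u\|_4\le5M\big(\|\beta\|_4+\|B\|_4\big)+\sqrt{10}\,M\mu(\mathbb{R}^d)^{1/4}.
\]
\end{lemma}

\begin{proof}
Let $y=\|\nabla u\|_4$, $a=\|\Delta u\|_2$, $H=\|D^2u\|_2$ with the Hilbert--Schmidt norm of the Hessian, and $c=\|\,|\beta|\,|\nabla u|\,\|_2$. All four are finite, since $u$ is smooth and $\mu$ has compact support. For $X=u|\nabla u|^2\nabla u$ we have $\operatorname{div}X=|\nabla u|^4+u|\nabla u|^2\Delta u+2u\,D^2u(\nabla u,\nabla u)$, so \eqref{eq:ibp} gives
\begin{equation}\label{eq:y4}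
y^4=-\int u\big[|\nabla u|^2\Delta u+2D^2u(\nabla u,\nabla u)+|\nabla u|^2\,\nabla u\cdot\beta\big]d\mu\le My^2(a+2H+c).
\end{equation}
Next, $\operatorname{div}(D^2u\,\nabla u)=\nabla\Delta u\cdot\nabla u+|D^2u|^2$ and $\operatorname{div}(\Delta u\,\nabla u)=\nabla\Delta u\cdot\nabla u+(\Delta u)^2$. Apply \eqref{eq:ibp} to both fields and subtract; the third derivatives cancel:
\[
\int|D^2u|^2d\mu=\int\big[(\Delta u)^2+\Delta u\,\nabla u\cdot\beta-D^2u(\nabla u,\beta)\big]d\mu .
\]
Hence $H^2\le a^2+ac+Hc\le\frac32a^2+c^2+\frac12H^2$, so $H^2\le3a^2+2c^2$ and $H\le2a+2c$. Then \eqref{eq:y4} gives $y^2\le5M(a+c)$. H\"older's inequality gives $c\le\|\beta\|_4\,y$, and the equation $\Delta u=u-h-B\cdot\nabla u$ gives $a\le2M\mu(\mathbb{R}^d)^{1/2}+\|B\|_4\,y$. Thus $y^2\le\alpha_0+\alpha_1y$ with $\alpha_0=10M^2\mu(\mathbb{R}^d)^{1/2}$ and $\alpha_1=5M(\|\beta\|_4+\|B\|_4)$. This forces $y\le\alpha_1+\sqrt{\alpha_0}$, since otherwise $y^2>\alpha_1y+\sqrt{\alpha_0}\,y\ge\alpha_1y+\alpha_0$.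
\end{proof}

\subsection{Bounded approximate resolvents}\label{sub:resolvent}

\begin{lemma}\label{lem:solve}
Let $B\in C_0^\infty(\mathbb{R}^d;\mathbb{R}^d)$ and $h\in C_0^\infty$. There is $u\in C^\infty(\mathbb{R}^d)$ with $\sup|u|\le\sup|h|$ and $u-\Delta u-B\cdot\nabla u=h$.
\end{lemma}

\begin{proof}
Let $H^s$, $s=0,1,2,\dots$, be the unweighted $L^2$ Sobolev spaces on $\mathbb{R}^d$ and $H^\infty=\bigcap_sH^s$. Recall that $1-\Delta$ is an isomorphism of $H^{s+2}$ onto $H^s$, and that functions in $H^\infty$ are smooth and tend to $0$ at infinity.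

\emph{A priori bound.} Let $u\in H^2$ solve the equation with a right side $g\in H^\infty$. If $u\in H^s$ with $s\ge2$, then $(1-\Delta)u=g+B\cdot\nabla u\in H^{s-1}$, so $u\in H^{s+1}$. Hence $u\in H^\infty$. If $\sup u>0$, the supremum is attained at a point $x_0$, where $\nabla u=0$ and $\Delta u\le0$, so $u(x_0)\le g(x_0)$. Applying this also to $-u$ and $-g$ gives $\sup|u|\le\sup|g|$.

\emph{Existence.} The operator $K=B\cdot\nabla(1-\Delta)^{-1}$ maps bounded sets of $L^2(dx)$ to bounded sets of $H^1$ consisting of functions supported in $\operatorname{supp}B$. By Rellich's theorem $K$ is compact on $L^2(dx)$. For $g\in L^2(dx)$ and $u=(1-\Delta)^{-1}g\in H^2$ we have $u-\Delta u-B\cdot\nabla u=(I-K)g$. If $(I-K)g=0$, the a priori bound gives $u=0$ and so $g=0$. By the Fredholm alternative $I-K$ is onto. Solve $(I-K)g=h$; the corresponding $u$ has the required properties.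
\end{proof}

\begin{proposition}\label{prop:resolvent}
For each $h\in C_0^\infty$ there are $u_n\in C^\infty(\mathbb{R}^d)$ with $|u_n|\le\sup|h|$, $(1-L_\mu)u_n\to h$ in $L^2(\mu)$, and $u_n\to Gh$ in $W$ and $\mu$-a.e. In particular $|Gh|\le\sup|h|$ $\mu$-a.e.
\end{proposition}

\begin{proof}
Take $B_n\in C_0^\infty(\mathbb{R}^d;\mathbb{R}^d)$ with $B_n\to\beta$ in $L^4(\mu)$, and let $u_n$ be given by Lemma~\ref{lem:solve} with $B=B_n$. By Lemma~\ref{lem:gradient}, $\sup_n\|\nabla u_n\|_4<\infty$. So $(1-L_\mu)u_n=h+r_n$ with $r_n=(B_n-\beta)\cdot\nabla u_n$ and $\|r_n\|_2\le\|B_n-\beta\|_4\|\nabla u_n\|_4\to0$. By \eqref{eq:formop} and \eqref{eq:G}, $(u_n-Gh,\varphi)_W=\int r_n\varphi\,d\mu$ for $\varphi\in W$. The choice $\varphi=u_n-Gh$ gives $\|u_n-Gh\|_W\le\|r_n\|_2\to0$. A subsequence converges $\mu$-a.e.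
\end{proof}

Put $u=u_n$ in \eqref{eq:localized} and let $n\to\infty$. The left side converges to $\int vh\,d\mu$. On the right, $f\nabla\chi$ and $\chi(f-k)$ lie in $L^2(\mu)$, so these terms converge because $u_n\to Gh$ in $W$. The term $Fu_n$ converges by dominated convergence, since $|Fu_n|\le\sup|h|\,|F|\in L^1(\mu)$; this is why the $u_n$ had to be bounded. We obtain
\begin{equation}\label{eq:duality}
\int vh\,d\mu=\int\big[2f\nabla\chi\cdot\nabla Gh+\big(F+\chi(f-k)\big)Gh\big]\,d\mu,\qquad h\in C_0^\infty .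
\end{equation}

If $F\in L^2(\mu)$, for instance if $b$ is locally bounded, the proof ends here. The functional $\varphi\mapsto\int[2f\nabla\chi\cdot\nabla\varphi+(F+\chi(f-k))\varphi]\,d\mu$ is then bounded on $W$ and is represented by some $v_*\in W$. By \eqref{eq:duality} and \eqref{eq:G}, $\int vh\,d\mu=(v_*,Gh)_W=\int v_*h\,d\mu$ for all $h\in C_0^\infty$, so $v=v_*\in W$.

\subsection{Approximation of $v$ in $L^{4/3}$ by elements of $W$}\label{sub:approx}

In general we truncate $F$. Let $F_m=F\,1_{\{|F|\le m\}}$, so that $F_m\in L^2(\mu)$ and $F_m\to F$ in $L^{4/3}(\mu)$. Let $v_m\in W$ be given by the Riesz representation theorem: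
\begin{equation}\label{eq:vm}
(v_m,\varphi)_W=\int\big[2f\nabla\chi\cdot\nabla\varphi+\big(F_m+\chi(f-k)\big)\varphi\big]\,d\mu\qquad\text{for all }\varphi\in W .
\end{equation}
We have no bound for $v_m$ in $W$ or in $L^2(\mu)$ that is uniform in $m$. What survives is convergence in the norm in which $F_m$ converges.

\begin{lemma}\label{lem:L43}
$v_m\to v$ in $L^{4/3}(\mu)$.
\end{lemma}

\begin{proof}
Let $z=v_m-v_l\in W$, so $(z,\varphi)_W=\int(F_m-F_l)\varphi\,d\mu$ for $\varphi\in W$. To see the norm $\|z\|_{4/3}$ one would test with $|z|^{-2/3}z$. We regularize this at $0$: let $\Psi_\varepsilon(s)=s(s^2+\varepsilon)^{-1/3}$. Then $\Psi_\varepsilon(0)=0$, $|\Psi_\varepsilon(s)|\le|s|^{1/3}$, and $\Psi_\varepsilon'(s)=(s^2+\varepsilon)^{-4/3}(s^2/3+\varepsilon)\in[0,\varepsilon^{-1/3}]$. By Lemma~\ref{lem:calculus}(b), $\varphi=\Psi_\varepsilon(z)\in W$ and $\nabla z\cdot\nabla\varphi=\Psi_\varepsilon'(z)|\nabla z|^2\ge0$. Dropping this term and using H\"older's inequality with exponents $4/3$ and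 $4$,
\[
\int z^2(z^2+\varepsilon)^{-1/3}d\mu\le\int|F_m-F_l|\,|z|^{1/3}d\mu\le\|F_m-F_l\|_{4/3}\,\|z\|_{4/3}^{1/3}.
\]
As $\varepsilon\to0$ the left side increases to $\|z\|_{4/3}^{4/3}$, which is finite because $z\in L^2(\mu)$ and $\mu$ is finite. Hence $\|v_m-v_l\|_{4/3}\le\|F_m-F_l\|_{4/3}$, and $v_m\to\tilde v$ in $L^{4/3}(\mu)$ for some $\tilde v$.

To identify $\tilde v$, take $\varphi=Gh$ in \eqref{eq:vm} with $h\in C_0^\infty$. Since $Gh$ is bounded, the right side tends to the right side of \eqref{eq:duality}. With \eqref{eq:G},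
\[
\int\tilde vh\,d\mu=\lim_m\int v_mh\,d\mu=\lim_m(v_m,Gh)_W=\int vh\,d\mu .
\]
So $\tilde v-v\in L^{4/3}(\mu)$ is orthogonal to $C_0^\infty$, and $\tilde v=v$.
\end{proof}

Pass to a subsequence with $v_m\to v$ also $\mu$-a.e. Convergence in $L^{4/3}$ lets us take limits in expressions that grow at most like $|v_m|^{4/3}$.

\begin{lemma}\label{lem:gdc}
If $D_m\to0$ $\mu$-a.e.\ and $|D_m|\le C(|v_m|^{4/3}+|v|^{4/3})$ with $C$ independent of $m$, then $\int|D_m|\,d\mu\to0$.
\end{lemma}

\begin{proof}
Fatou's lemma for $C(|v_m|^{4/3}+|v|^{4/3})-|D_m|\ge0$, together with $\int|v_m|^{4/3}d\mu\to\int|v|^{4/3}d\mu<\infty$, gives $2C\int|v|^{4/3}d\mu\le2C\int|v|^{4/3}d\mu-\limsup_m\int|D_m|\,d\mu$.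
\end{proof}

\subsection{A truncated Caccioppoli inequality}\label{sub:caccioppoli}

The bad term $F_m$ vanishes where $\chi=1$, in particular near $\operatorname{supp}\zeta$. So it disappears from \eqref{eq:vm} when $\varphi$ is supported in $\operatorname{supp}\zeta$. The choice $\varphi=\zeta^2v_m$ bounds $\int\zeta^2|\nabla v_m|^2d\mu$ in terms of $\int|\nabla\zeta|^2v_m^2\,d\mu$, which we cannot control as $m\to\infty$. For $\varphi=\zeta^2\phi(v_m)$ with increasing $\phi$, the quantity $v_m^2$ is replaced by $\phi^2/\phi'$ at $v_m$. We need this function to be $O(|s|^{4/3})$, in order to let $m\to\infty$, and at most $Cs^2$ with $C$ independent of the truncation level, in order to remove the truncation afterwards. A bounded truncation is worse than none: $\phi(s)=s(1+s^2/N^2)^{-1/2}$ has $\phi^2/\phi'=s^2(1+s^2/N^2)^{1/2}$. For $\phi(s)=s^\alpha$, $s>0$, one has $\phi^2/\phi'=s^{1+\alpha}/\alpha$, which points to $\alpha=1/3$.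

For $N\ge1$ put
\[
\phi_N(s)=s\,(1+s^2/N^2)^{-1/3},\qquad\Xi_N=\phi_N^2/\phi_N',\qquad\Theta_N(s)=\int_0^s\phi_N'(r)^{1/2}\,dr .
\]
The function $\Theta_N$ is the one whose energy appears: $|\nabla\Theta_N(u)|^2=\phi_N'(u)|\nabla u|^2$. With $t=s^2/N^2$ we have $\phi_N'=(1+t)^{-4/3}(1+t/3)$, and $(1+t)/3\le1+t/3\le1+t$. Hence $0<\phi_N'\le(1+t)^{-1/3}$ and $\Xi_N=s^2(1+t)^{2/3}/(1+t/3)\le3s^2(1+t)^{-1/3}$. Using $(1+t)^{-1/3}\le\min\{1,(N/|s|)^{2/3}\}$, and integrating $\Theta_N'(r)\le\min\{1,(N/|r|)^{1/3}\}$, we get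
\begin{equation}\label{eq:trunc}
\begin{gathered}
0<\phi_N'\le1,\qquad0<\Theta_N'\le1,\qquad0\le\Xi_N(s)\le3\min\{s^2,N^{2/3}|s|^{4/3}\},\\
|\phi_N(s)|\le\min\{|s|,N^{2/3}|s|^{1/3}\},\qquad|\Theta_N(s)|\le\min\{|s|,\tfrac32N^{1/3}|s|^{2/3}\}.
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:cacc}
For all $m$ and $N$,
\begin{equation}\label{eq:cacc}
\frac12\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu\le2\int|\nabla\zeta|^2\,\Xi_N(v_m)\,d\mu+\int(f-k)\zeta^2\phi_N(v_m)\,d\mu .
\end{equation}
\end{lemma}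

\begin{proof}
By Lemma~\ref{lem:calculus}(b),(c), $\varphi=\zeta^2\phi_N(v_m)\in W$ and $\nabla\varphi=\zeta^2\phi_N'(v_m)\nabla v_m+2\zeta\phi_N(v_m)\nabla\zeta$. Both $\varphi$ and $\nabla\varphi$ vanish outside $\operatorname{supp}\zeta$, and on $\operatorname{supp}\zeta$ we have $\chi=1$, $\nabla\chi=0$, $L\chi=0$, $F_m=0$. So \eqref{eq:vm} reads
\begin{align*}
\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu+\int\zeta^2v_m\phi_N(v_m)\,d\mu
={}&-2\int\zeta\phi_N(v_m)\nabla\zeta\cdot\nabla v_m\,d\mu\\
&+\int(f-k)\zeta^2\phi_N(v_m)\,d\mu .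
\end{align*}
The second term on the left is nonnegative, and we drop it. The inequality $2xy\le\frac12x^2+2y^2$ with $x=|\zeta|\phi_N'(v_m)^{1/2}|\nabla v_m|$ and $y=|\nabla\zeta|\,\Xi_N(v_m)^{1/2}$ bounds the first integrand on the right. The term $\frac12\int x^2d\mu$ is finite, since $\phi_N'\le1$ and $v_m\in W$, and is moved to the left.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:comp}(i)}\label{sub:end}

\emph{The limit $m\to\infty$ with $N$ fixed.} The functions $\Xi_N,\phi_N,\Theta_N$ are continuous, and by \eqref{eq:trunc} each of $\Xi_N(s)$, $\phi_N(s)^4$, $\Theta_N(s)^2$ is at most $C_N|s|^{4/3}$. Apply Lemma~\ref{lem:gdc} to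
\[
D_m=\Xi_N(v_m)-\Xi_N(v),\qquad D_m=|\phi_N(v_m)-\phi_N(v)|^4,\qquad D_m=|\Theta_N(v_m)-\Theta_N(v)|^2 .
\]
This gives $\Xi_N(v_m)\to\Xi_N(v)$ in $L^1(\mu)$, $\phi_N(v_m)\to\phi_N(v)$ in $L^4(\mu)$ and hence in $L^2(\mu)$, and $\Theta_N(v_m)\to\Theta_N(v)$ in $L^2(\mu)$. Since $(f-k)\zeta^2\in L^2(\mu)$ and $v=f$ on $\operatorname{supp}\zeta$, the right side of \eqref{eq:cacc} converges to the same expression with $f$ in place of $v_m$. By \eqref{eq:trunc} the limit is at most $6\int f^2|\nabla\zeta|^2d\mu+\int|f-k|\,|f|\,\zeta^2d\mu$.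

By Lemma~\ref{lem:calculus}(b),(c), $\zeta\Theta_N(v_m)\in W$ has gradient $\Theta_N(v_m)\nabla\zeta+\zeta\phi_N'(v_m)^{1/2}\nabla v_m$, so
\[
\|\nabla(\zeta\Theta_N(v_m))\|_2^2\le2\int\Theta_N(v_m)^2|\nabla\zeta|^2d\mu+2\int\zeta^2\phi_N'(v_m)|\nabla v_m|^2d\mu .
\]
The last term is at most four times the right side of \eqref{eq:cacc}. Thus $\zeta\Theta_N(v_m)$ is bounded in $W$, and it converges $\mu$-a.e.\ to $\zeta\Theta_N(f)$. Lemma~\ref{lem:calculus}(d) and $|\Theta_N(f)|\le|f|$ give $\zeta\Theta_N(f)\in W$ and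
\begin{equation}\label{eq:uniform}
\|\nabla(\zeta\Theta_N(f))\|_2^2\le(2+24)\int f^2|\nabla\zeta|^2\varrho\,dx+4\int|f-k|\,|f|\,\zeta^2\varrho\,dx .
\end{equation}
The approximations $v_m$ are gone, and $f$ itself is square integrable on $\operatorname{supp}\zeta$. So the right side is finite, and it does not depend on $N$.

\emph{The limit $N\to\infty$.} We have $\phi_N'(r)\to1$ for each $r$ and $0<\Theta_N'\le1$, so $\Theta_N(s)\to s$. Also $\|\zeta\Theta_N(f)\|_2\le\|\zeta f\|_2$. With \eqref{eq:uniform}, Lemma~\ref{lem:calculus}(d) gives $\zeta f\in W$.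

\emph{Return to $\varrho$.} Let $C_0^\infty\ni g_j\to\zeta f$ in $W$. Then $\chi g_j\to\chi\zeta f=\zeta f$ in $W$ by Lemma~\ref{lem:calculus}(c). The functions $\chi g_j$ and $\zeta f$ are supported in $\operatorname{supp}\chi$, where $\mu=\varrho\,dx$. So $\chi g_j\to\zeta f$ in $L^2(\varrho\,dx)$ and $(\nabla(\chi g_j))$ is Cauchy in $L^2(\varrho\,dx)$. Hence $\zeta f\in W^{1,2}(\varrho)$, which proves Theorem~\ref{thm:comp}(i). \qed

\begin{remark}\label{rem:hyp}
Assumption \eqref{eq:standing} is used for the integration by parts formula \eqref{eq:ibp} and for the closability of the gradient. The condition $b\in L^4_{\rm loc}(\varrho\,dx)$ is used three times: to bound $\|\,|\beta|\,|\nabla u|\,\|_2$ in Lemma~\ref{lem:gradient}, to make the error $r_n$ small in Proposition~\ref{prop:resolvent}, and to place $F$ in $L^{4/3}(\mu)$. With an exponent $q<4$ in place of $4$, local regularity itself can fail: Section~\ref{sec:global} deduces essential self-adjointness from local regularity alone, so local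 regularity does not hold for the weights in the proof of Theorem~\ref{thm:sharp}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
``The article gives a detailed account of recent investigations of weak elliptic and parabolic equations for measures with unbounded and possibly singular coeffic'',
\texttt{https://bibos.math.uni-bielefeld.de/preprints/10-09-359.pdf}

\bibitem{RS}
Reed--Simon II, Theorem X.26.

\end{thebibliography}
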